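# A formula that semialgebraic uninorms cannot refute

## 1. Multiplying odds on the unit interval

Assign to each $x\in[0,1]$ its odds $\omega(x)=\frac{x}{1-x}$, with $\omega(1)=\infty$. This is an increasing bijection from $[0,1]$ onto $[0,\infty]$. Multiply odds, with the convention $0\cdot\infty=0$, and carry the result back:
$$\omega(x*y)=\omega(x)\,\omega(y).$$
For instance $\frac34*\frac34$ has odds $3\cdot 3=9$, so $\frac34*\frac34=\frac9{10}$. Also $\frac34*\frac14$ has odds $3\cdot\frac13=1$, so it equals $\frac12$. And $\frac12$, with odds $1$, is neutral. Solving $\frac{z}{1-z}=\omega(x)\omega(y)$ for $z$ gives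
$$x*y=\frac{xy}{xy+(1-x)(1-y)}\qquad\text{unless }\{x,y\}=\{0,1\},\qquad 0*1=1*0=0 .$$

The operation is commutative, monotone in each argument, and associative. For associativity, a product with a factor of odds $0$ is $0$; otherwise a product with a factor of odds $\infty$ is $1$; otherwise we multiply positive reals.

Two features matter. First, $*$ is given by a formula: polynomials, one division, finitely many case distinctions. Second, every $x$ strictly between $0$ and $1$ is invertible, since $x*(1-x)=\frac12$. In particular, everything between the neutral element and an invertible element is again invertible.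

Must this be so for other operations of this kind? Let $*$ be any commutative, associative, monotone operation on $[0,1]$ with a neutral element $e$. Suppose there were an invertible $b$ and an idempotent $q$ (that is, $q*q=q$) with
$$e<q<b .$$
Such a $q$ is not invertible, since $q*q=q$ would give $q=e$ by cancellation. Write $b^n$ for the $n$-fold product. Multiplication by $b^n$ is monotone and injective, since it is undone by multiplication by the inverse of $b^n$. So
$$b^n<q*b^n<b^{n+1}\qquad(n\ge1).$$
Now look at the equation $q*x=x$. Each point $q*b^n$ solves it, because $q*q=q$. No point $b^n$ solves it, because $q*b^n=b^n$ is excluded by the strict inequality. So along the chain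
$$b<q*b<b^2<q*b^2<b^3<\cdots$$
the equation $q*x=x$ alternates between false and true infinitely often. If $*$ is given by a formula of the type above, the solution set of $q*x=x$ is a finite union of intervals and points (Section 3 makes this precise), and infinite alternation is impossible.

So a "formula" operation has no such pair $q<b$. Section 4 builds an operation, with good continuity properties, that does have one. Can propositional logic see the difference? This is the question of these notes. The exact version comes from the monograph "Functional Definability Issues in Logics Based on Triangular Norms" (https://www.iiia.csic.es/media/publications/MONOG_28_E.MARCHIONI.pdf).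

## 2. Uninorms, the logic UL, and definability in $\mathrm{L}\Pi_{\frac12}$

**Definition (uninorm).** A *uninorm* is a binary operation $*$ on $[0,1]$ that is commutative, associative, non-decreasing in each argument, and has a neutral element $e\in[0,1]$. It is *conjunctive* if $0*1=0$. It is *left-continuous* if it is left-continuous as a function of two variables: for all $(x_0,y_0)$ and $\varepsilon>0$ there is $\delta>0$ such that $|x_0*y_0-x'*y'|<\varepsilon$ whenever $x_0-\delta<x'\le x_0$ and $y_0-\delta<y'\le y_0$ in $[0,1]$.

**Definition (residuum).** A left-continuous conjunctive uninorm has a residuum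
$$x\to_* y=\max\{z: x*z\le y\}.$$
The maximum exists: the set contains $0$, because $x*0\le 1*0=0$, and by left-continuity it contains its supremum. From now on I write $xy$ for $x*y$ and $\to$ for $\to_*$. Since $*$ is monotone and the maximum belongs to the set,
$$xz\le y\iff z\le x\to y. \tag{1}$$
Taking $z=e$ gives
$$x\to y\ge e\iff x\le y. \tag{2}$$

To check left-continuity of a given operation it is convenient to go the other way.

**Lemma 1.** Let $*$ be a commutative monotone operation on $[0,1]$ such that for all $x,y$ the set $\{z:xz\le y\}$ has the form $[0,x\to y]$ for some element $x\to y$. Then $*$ is left-continuous.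

*Proof.* *One variable.* Let $z_n\uparrow z$ and $w=\sup_n xz_n$. All $z_n$ satisfy $xz_n\le w$, so $z_n\le x\to w$, hence $z\le x\to w$, that is, $xz\le w$. By monotonicity $xz\ge w$, so $xz=w$.

*Two variables.* Let $(x_0,y_0)$ and $\varepsilon>0$ be given. Pick $x<x_0$ (or $x=x_0$ if $x_0=0$) with $xy_0>x_0y_0-\varepsilon/2$. Then pick $y<y_0$ (or $y=y_0$ if $y_0=0$) with $xy>xy_0-\varepsilon/2$. For $(x',y')\in[x,x_0]\times[y,y_0]$ monotonicity gives $x_0y_0\ge x'y'\ge xy>x_0y_0-\varepsilon$. $\square$

In the odds example the sets in Lemma 1 are read off from odds. The element $x\to y$ has odds $\omega(y)/\omega(x)$ if $0<\omega(x)<\infty$. It is $1$ if $x=0$ or $y=1$, and it is $0$ if $x=1$ and $y<1$. So the odds operation is a left-continuous conjunctive uninorm.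

**Definition (standard UL-algebra).** The *Uninorm Logic* $\mathrm{UL}$ of Metcalfe and Montagna has the language $\wedge,\vee,\&,\to,t,f,\bot,\top$. Each left-continuous conjunctive uninorm $*$ gives *standard UL-algebras* $\langle[0,1],\min,\max,*,\to_*,e,f,0,1\rangle$, in which $f$ may be any element of $[0,1]$. A formula $\psi$ is *valid* in such an algebra if $v(\psi)\ge e$ for every evaluation $v$ into it.

It is known that $\mathrm{UL}$ is strongly standard complete with respect to the class of all left-continuous conjunctive uninorms: for every set $\Gamma$ of formulas, $\Gamma\vdash_{\mathrm{UL}}\psi$ if and only if for every standard UL-algebra and every evaluation $v$ into it, $v(\gamma)\ge e$ for all $\gamma\in\Gamma$ implies $v(\psi)\ge e$. We shall use only the "only if" half, soundness.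

**Definition (finite strong standard completeness).** $\mathrm{UL}$ is *finitely strongly standard complete* with respect to a class $K$ of left-continuous conjunctive uninorms if this equivalence holds for every finite $\Gamma$ when only the standard UL-algebras with monoidal operation in $K$ are considered.

**Definition (definability).** The standard $\mathrm{L}\Pi_{\frac12}$-algebra is $[0,1]$ with $x\oplus y=\min(x+y,1)$, $\neg x=1-x$, the product $x\cdot y$, the operation $x\Rightarrow_\pi y$, which is $1$ if $x\le y$ and $y/x$ otherwise, and the constant $\frac12$. A function $F:[0,1]^n\to[0,1]$ is *definable in $\mathrm{L}\Pi_{\frac12}$* if some $\mathrm{L}\Pi_{\frac12}$-term is interpreted in this algebra as $F$.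

*Example A: the odds uninorm is definable.* Put $u=x\cdot y$ and $w=\neg x\cdot\neg y$. Then $u+w\le1$, so $u\oplus w=u+w$. The constant $0$ is $\neg(\frac12\oplus\frac12)$. Consider
$$\bigl((u\oplus w)\Rightarrow_\pi u\bigr)\cdot\neg(u\Rightarrow_\pi 0).$$
The second factor is $0$ if $u=0$ and $1$ if $u>0$. If $u>0$, the first factor is $u/(u+w)$ (which is $1$ when $w=0$). So the term computes $x*y$, including the value $0$ at $(0,1)$ and $(1,0)$.

*Example B: a definable uninorm with many idempotents.* Let
$$x\circ y=\begin{cases}\min(x,y)& x+y\le1,\\ \max(x,y)& x+y>1.\end{cases}$$
In words: of $x$ and $y$, the one farther from $\frac12$ wins, and in a tie $x+y=1$ the smaller one wins. So $\circ$ is the maximum operation of a total order on $[0,1]$, whose least element is $\frac12$. Hence $\circ$ is commutative, associative, idempotent, with $e=\frac12$. It is monotone: the only case to check is a change of regime, $x+y\le1<x'+y$, and there $\min(x,y)\le y\le\max(x',y)$. It is left-continuous: points below a point with $x+y\le1$ stay in that region, and the region $x+y>1$ is open. It is conjunctive, since $0\circ1$ is a tie. It is definable: $\min(x,y)=x\cdot(x\Rightarrow_\pi y)$,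 $\max(x,y)=\neg\min(\neg x,\neg y)$, the term $\Delta z=(\neg z\Rightarrow_\pi0)$ is $1$ if $z=1$ and $0$ otherwise, and with $\chi=\Delta(y\Rightarrow_\pi\neg x)$ we have $x\circ y=(\chi\cdot\min(x,y))\oplus(\neg\chi\cdot\max(x,y))$.

**Problem.** Is $\mathrm{UL}$ finitely strongly standard complete with respect to the class of left-continuous conjunctive uninorms definable in $\mathrm{L}\Pi_{\frac12}$?

The answer is no, and it fails already for $\Gamma=\emptyset$. In formulas of $\mathrm{UL}$ put $\neg x:=x\to t$ (so $t$ is used, not $f$); in a standard algebra this is $\neg x=x\to e$. From here on $\neg$ has this meaning. Let $p,r$ be variables and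
$$\varphi\;:=\;\bigl(p\to(r\to r)\bigr)\ \vee\ \Bigl(\bigl(p\,\&\,\neg p\bigr)\to\neg(r\to r)\Bigr).$$

**Theorem 1.**
(a) If $*$ is a left-continuous conjunctive uninorm definable in $\mathrm{L}\Pi_{\frac12}$, then $v(\varphi)\ge e$ for every evaluation $v$ into every standard UL-algebra based on $*$.
(b) $\nvdash_{\mathrm{UL}}\varphi$.

So for $\Gamma=\emptyset$ the required equivalence fails, and the answer to the Problem is negative.

## 3. Definable uninorms and finite unions of intervals

This section makes precise the finiteness used in Section 1. A subset of $\mathbb R^n$ is *semialgebraic* if it is a finite Boolean combination of sets given by polynomial equations and inequalities; a function is semialgebraic if its graph is. The Tarski–Seidenberg theorem says that projections of semialgebraic sets are semialgebraic; hence every set that is first-order definable with parameters in the real field is semialgebraic. On the line, a nonzero polynomial has finitely many roots and constant sign between them, so a semialgebraic subset of $\mathbb R$ is a finite union of intervals, possibly degenerate (single points).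

**Lemma 2.** Let $*$ be a uninorm definable in $\mathrm{L}\Pi_{\frac12}$ and let $q\in[0,1]$. Then
$$R_q=\{x\in[0,1]:qx=x\}$$
is a finite union of intervals, possibly degenerate.

*Proof.* The basic operations are semialgebraic. For example, on $[0,1]^3$ the graph of $\Rightarrow_\pi$ is given by "$x\le y$ and $z=1$, or $x>y$ and $zx=y$" (here $zx$ is the real product), and the graph of $\oplus$ by "$x+y\le1$ and $z=x+y$, or $x+y\ge1$ and $z=1$". A composition $F(G_1,\dots,G_k)$ has graph $\{(x,z):\exists u_1\dots\exists u_k\ (u_i=G_i(x)\text{ for all }i\text{ and }z=F(u))\}$, which is semialgebraic by Tarski–Seidenberg. So $*$ is semialgebraic, and $R_q$ is first-order definable with the parameter $q$ in the real field. $\square$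

*Example B, continued.* Let $q>\frac12$. If $x\le1-q$, then $q\circ x=\min(q,x)=x$. If $x>1-q$, then $q\circ x=\max(q,x)$, which equals $x$ exactly when $x\ge q$. So $R_q=[0,1-q]\cup[q,1]$, two intervals.

## 4. A lexicographic uninorm with an idempotent below an invertible element

We build the operation promised in Section 1. Copies of the real line are stacked, one for each integer, and each copy gets an extra top point that absorbs addition within the copy.

Let $E=\mathbb R\cup\{+\infty\}$ with the usual order and addition, $\infty+x=x+\infty=\infty$. Let $M=\mathbb Z\times E$ with the lexicographic order, and $U=M\cup\{\bot,\top\}$ with $\bot<M<\top$. Define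
$$(m,x)*(n,z)=(m+n,\;x+z),\qquad \bot*u=u*\bot=\bot\ (u\in U),\qquad \top*u=u*\top=\top\ (u\ne\bot).$$
With $b=(1,0)$ and $q=(0,\infty)$ one sees at once $b^n=(n,0)$, $qb^n=(n,\infty)$, $qq=q$: the alternating chain of Section 1. It remains to check that this is a left-continuous conjunctive uninorm.

**Step 1: $U$ is order isomorphic to $[0,1]$.** *This lets us transport $*$ to $[0,1]$.* The map $h:E\to(0,1]$, $h(x)=\frac12+\frac{x}{2(1+|x|)}$ for $x\in\mathbb R$, $h(\infty)=1$, is an increasing bijection. Every real number is uniquely $m+\sigma$ with $m\in\mathbb Z$ and $\sigma\in(0,1]$. So $(m,x)\mapsto m+h(x)$ is an order isomorphism $M\cong\mathbb R$. Adding endpoints, $U\cong[-\infty,\infty]\cong[0,1]$. We transport $*$ along this isomorphism, and keep the notation of $U$ for computations.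

**Step 2: $*$ is a conjunctive uninorm.** *We check the axioms one by one.* Commutativity is clear. Associativity: a product containing $\bot$ is $\bot$; otherwise a product containing $\top$ is $\top$; otherwise it is computed in the monoid $\mathbb Z\times E$. The neutral element is $e=(0,0)$.

Monotonicity on $M$: let $(m,x)\le(m',x')$ and multiply by $(n,z)$. If $m<m'$, then $m+n<m'+n$. If $m=m'$, then $x\le x'$ and $x+z\le x'+z$. Monotonicity with $\bot,\top$: let $u\le u'$ and let $w$ be the other factor. If $u=\bot$, then $u*w=\bot$. If $u'=\top$, then $u'*w=\top$ unless $w=\bot$, when both products are $\bot$. If $u,u'\in M$ and $w\in\{\bot,\top\}$, both products equal $w$.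

Conjunctivity: $\bot*\top=\bot$.

**Step 3: the residuum.** *By Lemma 1, left-continuity follows if each set $\{z:u*z\le w\}$ is $[\bot,u\to w]$ for an explicit element $u\to w$; we also need the values.* For $(m,x),(n,y),(k,z)\in M$,
$$(m,x)*(k,z)\le(n,y)\iff k<n-m\ \text{ or }\ (k=n-m\text{ and }x+z\le y).$$
The factor $\top$ in place of $(k,z)$ gives $\top\not\le(n,y)$, and the factor $\bot$ gives $\bot\le(n,y)$. Now distinguish cases. If $x,y<\infty$, then $x+z\le y$ means $z\le y-x$. If $y=\infty$, every $z\in E$ satisfies $x+z\le y$, so the largest choice is $z=\infty$. If $x=\infty$ and $y<\infty$, no $z$ satisfies $x+z\le y$, so $k\le n-m-1$ and the largest pair is $(n-m-1,\infty)$. Therefore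
$$(m,x)\to(n,y)=\begin{cases}(n-m,\;y-x)& x,y<\infty,\\ (n-m,\;\infty)& y=\infty,\\ (n-m-1,\;\infty)& x=\infty,\ y<\infty.\end{cases} \tag{3}$$
Further, $\bot\to w=\top$ and $u\to\top=\top$. For $w<\top$ we have $\top\to w=\bot$, because $\top*z=\top$ for $z\ne\bot$. For $u>\bot$ we have $u\to\bot=\bot$, because $u*z=\bot$ only for $z=\bot$. In every case the set is $[\bot,u\to w]$.

By Lemma 1 the operation is left-continuous. So we have a standard UL-algebra, with $f$ arbitrary; call it $\mathbf U_0$.

**Proof of Theorem 1(b).** *We evaluate $\varphi$ in $\mathbf U_0$ at $v(r)=(0,\infty)$, $v(p)=(1,0)$, using (3).*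

- $v(r\to r)=(0,\infty)$, and $v(\neg(r\to r))=(0,\infty)\to(0,0)=(-1,\infty)$.
- $v(p\to(r\to r))=(1,0)\to(0,\infty)=(-1,\infty)$.
- $v(\neg p)=(1,0)\to(0,0)=(-1,0)$, and $v(p\,\&\,\neg p)=(0,0)$.
- $v\bigl((p\,\&\,\neg p)\to\neg(r\to r)\bigr)=(0,0)\to(-1,\infty)=(-1,\infty)$.

Hence $v(\varphi)=(-1,\infty)<(0,0)=e$. By soundness, $\nvdash_{\mathrm{UL}}\varphi$. $\blacksquare$

## 5. How $\varphi$ encodes the pair $q<b$, and where cancellation is lost

An evaluation refuting $\varphi$ mentions only finitely many elements. One could hope to keep these elements, with the relations between them, and replace the rest of the operation by a definable one. For the evaluation just used this is hopeless: it has an invertible $b$ (as $b\,\neg b=e$) and an idempotent $q$ with $e<q<b$. By Section 1 these few relations force infinitely many alternations of $R_q$, against Lemma 2. But a formula does not come with that one evaluation. To prove (a) we must exclude every refutation of $\varphi$. So let us read off what a refutation says.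

Let $v(\varphi)<e$ in a standard algebra, and put
$$b=v(p),\quad s=v(r),\quad q=s\to s,\quad y=\neg q=q\to e,\quad d=b\,\neg b .$$
Both disjuncts have value below $e$. By (2) this says exactly
$$q<b\qquad\text{and}\qquad d>y. \tag{4}$$
The element $q=s\to s$ is idempotent and $\ge e$ whatever $s$ is (proved in Section 6), so the shape $r\to r$ gives us the idempotent for free. By residuation $d\le e$ always. What we would like is $d=e$, that is, $b$ invertible. A failing disjunct only yields a strict inequality such as $d>y$. By (1), $z\le y$ means $qz\le e$, so $d>y$ says
$$qd>e:$$
$b$ has an inverse up to a loss $d\le e$, and one factor $q$ more than makes up for this loss.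

Try the two definable examples. In the odds uninorm, $s\to s$ is $\frac12$ for $0<s<1$ and $1$ for $s\in\{0,1\}$. If $q=1$, then $q<b$ is impossible. If $q=\frac12=e$, then $y=e\ge d$. So (4) never holds.

In Example B we have $s\to s=\max(s,1-s)$. Indeed, for $s\ge\frac12$ every $z\le s$ has $s\circ z\le s$, and $z>s$ gives $s\circ z=z>s$. For $s<\frac12$ every $z\le1-s$ gives $s\circ z=\min(s,z)\le s$, and $z>1-s$ gives $s\circ z=z>s$. Similarly $\neg x=1-x$ for all $x$: if $z\le1-x$, then $x\circ z=\min(x,z)\le\frac12$. If $z>1-x$, then $x\circ z=\max(x,z)>\frac12$, because $x+z>1$. So if $q<b$, then $b>q\ge\frac12$ and $d=b\circ(1-b)=1-b<1-q=y$. Again (4) never holds.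

But in Example B only $\frac12$ is invertible, and multiplication by $b>\frac12$ is far from injective: $b\circ x=b$ for all $x\in(1-b,b]$. So the argument of Section 1 cannot be applied to a general $b$ satisfying $q<b$. Here is the exact point where it breaks. Section 1 needs
$$qb^n\ne b^n\qquad\text{for all }n .$$
If $b$ is invertible, $qb^n=b^n$ cancels to $q=e$. In general we can only multiply $qb^n=b^n$ by $(\neg b)^n$, and this gives
$$qd^n=d^n .$$
Since $d^n\le e$, this contradicts $qd^n>e$, if we know the latter. We know it for $n=1$ only. The losses accumulate: $d^n$ decreases with $n$, and after several steps one factor $q$ might no longer make up for it.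

The idea that rescues the argument is that idempotence lets $q$ pay again and again. If $qd^n>e$, then $qd^{n+1}=d\cdot(qd^n)\ge d$, so $qd^{n+1}$ is still above $y$. Being above $y$ means that one more factor $q$ lifts it above $e$; but $qd^{n+1}$ does not change under another factor $q$. So it is already above $e$.

## 6. Infinite alternation without an inverse: proof of Theorem 1(a)

Let $*$ be definable in $\mathrm{L}\Pi_{\frac12}$ and suppose $v(\varphi)<e$ for some evaluation $v$. Use the notation $b,s,q,y,d$ and the inequalities (4).

**Step 1: basic facts on $q$ and $d$.** *We show $q\ge e$, $qq=q$, and $d^n\le e$ for all $n\ge1$.* Since $es=s\le s$, we get $e\le s\to s=q$. By (1), $qs\le s$, so $qqs\le qs\le s$ and hence $qq\le s\to s=q$. Also $qq\ge qe=q$. So $qq=q$. Next, $\neg b=b\to e$ gives $d=b\,\neg b\le e$ by (1). By monotonicity and induction, $d^{n+1}=d^nd\le ee=e$.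

**Step 2: $d^n>y$ for all $n\ge1$.** *This says that one factor $q$ makes up for any number of losses.* By (1), $z\le y\iff qz\le e$, so
$$z>y\iff qz>e. \tag{5}$$
For $n=1$ the claim is (4). Let $d^n>y$; by (5), $qd^n>e$. Then
$$qd^{n+1}=d\,(qd^n)\ge d\,e=d>y .$$
Put $w=qd^{n+1}$. From $w>y$ and (5) we get $qw>e$. Since $qq=q$, we have $qw=w$. So $qd^{n+1}=w>e$, and by (5) $d^{n+1}>y$.

**Step 3: $b^n\notin R_q$ for all $n\ge1$.** *This replaces the cancellation of Section 1.* Suppose $qb^n=b^n$. Multiply by $(\neg b)^n$; since $b^n(\neg b)^n=d^n$, this gives $qd^n=d^n\le e$ by Step 1. So $d^n\le y$ by (5), contradicting Step 2.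

**Step 4: $b^n<qb^n<b^{n+1}$ for all $n\ge1$, and $qb^n\in R_q$.** *This is the alternating chain.* First, $q(qb^n)=qb^n$ because $qq=q$, so $qb^n\in R_q$. From $e\le q<b$ and monotonicity,
$$b^n=eb^n\le qb^n\le b\,b^n=b^{n+1}.$$
By Step 3, $b^n$ and $b^{n+1}$ are not in $R_q$, while $qb^n$ is. So both inequalities are strict.

**Step 5: contradiction with Lemma 2.** *We count intervals.* We now have
$$b<qb<b^2<qb^2<b^3<\cdots$$
with all $qb^n$ in $R_q$ and all $b^n$ outside. By Lemma 2, $R_q$ is a union of $k$ intervals for some $k$. Two of the $k+1$ points $qb,qb^2,\dots,qb^{k+1}$, say $qb^i$ and $qb^j$ with $i<j$, lie in the same one of these intervals. Then $qb^i<b^{i+1}<qb^{i+1}\le qb^j$, so $b^{i+1}$ lies in this interval, hence in $R_q$. This contradicts Step 3. So $v(\varphi)\ge e$. $\blacksquare$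

## 7. Finitely many components of $R_q$: o-minimal structures and involutive logics

The proof of (a) used definability only through the number of components of $R_q$, and the proof of (b) used a single algebra. We record what this gives.

**Definition (o-minimal).** An expansion of $(\mathbb R,<)$ is *o-minimal* if every subset of $\mathbb R$ that is definable in it with parameters is a finite union of points and open intervals (possibly unbounded). The real field is an example, by Section 3; so is $\mathbb R_{\exp}$, the real field with the exponential function, which I quote. By contrast, the expansion of $(\mathbb R,<)$ by the sine function and the constant $0$ is not o-minimal, because $\{x:\sin x=0\}$ is infinite and contains no interval.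

**Definition (axiomatic extension).** An *axiomatic extension* $L$ of $\mathrm{UL}$ is $\mathrm{UL}$ with additional axiom schemes. So $\vdash_L\psi$ means $\Gamma_L\vdash_{\mathrm{UL}}\psi$, where $\Gamma_L$ is the set of all instances of the additional schemes. The standard $L$-algebras are the standard UL-algebras in which the additional axioms are valid. *Weak completeness* of $L$ with respect to a class of algebras means that the theorems of $L$ are exactly the formulas valid in all of them. For example, $\mathrm{IUL}$ is $\mathrm{UL}$ plus $((\alpha\to f)\to f)\to\alpha$.

**Theorem 2.** Let $L$ be any axiomatic extension of $\mathrm{UL}$ all of whose axioms are valid in $\mathbf U_0$ for some choice of $f$. Let $K$ be any class of left-continuous conjunctive uninorms such that for every $*\in K$ and every idempotent $q>e$ the set $R_q=\{x:q*x=x\}$ has finitely many convex components. Then $\varphi$ is valid in all standard UL-algebras with uninorm in $K$, but $\nvdash_L\varphi$. So $L$ is not even weakly complete with respect to its standard algebras with uninorm in $K$. In particular: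

1. $K$ may be all left-continuous conjunctive uninorms definable, with parameters, in any o-minimal expansion of $(\mathbb R,<)$, e.g. $\mathbb R_{\exp}$. Thus adding exponentials or arbitrary real constants does not help.
2. $L$ may be $\mathrm{UL}$, $\mathrm{IUL}$, or $\mathrm{IUL}$ plus $t\leftrightarrow f$.
3. For $L=\mathrm{UL}$ one variable suffices: the formula $\varphi[r:=f]$ works.

*Proof.* **Validity over $K$.** *We rerun Section 6.* Suppose $v(\varphi)<e$ in a standard algebra with uninorm in $K$. By Step 1, $q$ is idempotent and $q\ge e$. If $q=e$, then $y=e\to e=e$, so $d>y$ contradicts $d\le e$. So $q>e$, and by hypothesis $R_q$ has finitely many convex components. Steps 2–4 use only the uninorm axioms and residuation, and Step 5 works with convex components in place of intervals.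

**Unprovability in $L$.** *We apply soundness to $\Gamma_L$.* For the choice of $f$ in the hypothesis, every evaluation into $\mathbf U_0$ gives every formula in $\Gamma_L$ a value $\ge e$. If $\vdash_L\varphi$, then $\Gamma_L\vdash_{\mathrm{UL}}\varphi$, and by soundness of $\mathrm{UL}$ the formula $\varphi$ would be valid in $\mathbf U_0$ with this $f$. But $f$ does not occur in $\varphi$, and the evaluation of Section 4 refutes $\varphi$ for any choice of $f$. Since standard $L$-algebras are standard UL-algebras, $\varphi$ is valid in those with uninorm in $K$, and weak completeness fails.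

**Item 1.** If $*$ is definable with parameters in the structure, so is $R_q$, with the additional parameter $q$. By o-minimality it is a finite union of points and intervals, so it has finitely many convex components.

**Item 2.** For $\mathrm{UL}$ any $f$ works. For the other two take $f=e$ in $\mathbf U_0$, so that $u\to f=\neg u$. By (3), $\neg(m,x)=(-m,-x)$ for $x<\infty$ and $\neg(m,\infty)=(-m-1,\infty)$; also $\neg\bot=\top$ and $\neg\top=\bot$. Hence $\neg\neg u=u$ for all $u$: in the second case, $\neg\neg(m,\infty)=(-(-m-1)-1,\infty)=(m,\infty)$. So $((\alpha\to f)\to f)\to\alpha$ is valid by (2), and $t\leftrightarrow f$ is valid since $t$ and $f$ have the same value.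

**Item 3.** $\varphi[r:=f]$ is a substitution instance of $\varphi$, so it is valid over $K$. In $\mathbf U_0$ with $f=(0,\infty)$ and $v(p)=(1,0)$ it takes the value computed in Section 4, which is below $e$. By soundness it is not a theorem of $\mathrm{UL}$. $\square$

## 8. Convexity of the group of invertible elements

Section 1 began with the remark that, for odds, everything between $e$ and an invertible element is invertible. This property can be written as a rule with finitely many premises, and its validity can be characterized exactly.

For a left-continuous conjunctive uninorm $*$ let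
$$G(*)=\{x:\exists x'\ xx'=e\}.$$
It is closed under products and inverses, so it is an abelian group. Multiplication by a $g\in G(*)$ is monotone and injective, so $G(*)$ is a linearly ordered abelian group. Moreover
$$x\in G(*)\iff x\,\neg x\ge e. \tag{6}$$
Indeed $x\,\neg x\le e$ always, so $x\,\neg x\ge e$ gives $x\,\neg x=e$. Conversely, if $xx'=e$, then $x'\le\neg x$ by (1), and $e=xx'\le x\,\neg x$.

For the odds uninorm $G(*)=(0,1)$, and $x\mapsto\ln\omega(x)$ is an isomorphism onto $(\mathbb R,+,\le)$. For Example B, $G(\circ)=\{\frac12\}$, because $\frac12$ is the least element of the total order whose maximum is $\circ$. In $\mathbf U_0$ the invertible elements are the $(m,x)$ with $x<\infty$. This set is not convex: $(0,\infty)$ lies between $(0,0)$ and $(1,0)$.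

Consider the rule
$$(\mathrm C)\qquad \{\,t\to(p\,\&\,\neg p),\ \ r,\ \ r\to p\,\}\ \Big/\ t\to(r\,\&\,\neg r).$$
It is *valid over* $*$ if in every standard UL-algebra based on $*$, every evaluation that gives all premises values $\ge e$ also gives the conclusion a value $\ge e$.

**Theorem 3.**
(i) For every left-continuous conjunctive uninorm $*$ the following are equivalent: (1) (C) is valid over $*$; (2) $G(*)$ is convex in $[0,1]$; (3) $G(*)=\{e\}$, or $G(*)$ is an open interval and $(G(*),*,\le)\cong(\mathbb R,+,\le)$.
(ii) These conditions hold for every left-continuous conjunctive uninorm $*$ definable in $\mathrm{L}\Pi_{\frac12}$, and more generally in any o-minimal expansion of $(\mathbb R,<)$.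
(iii) (C) is not derivable in $\mathrm{UL}$; it fails in $\mathbf U_0$.

*Proof.* Write $G=G(*)$.

**Step 0: translations.** *We record the tool used throughout.* For $g\in G$ the map $x\mapsto gx$ on $[0,1]$ is monotone, with monotone inverse $x\mapsto g^{-1}x$. So it is an order automorphism of $[0,1]$; it preserves suprema. It maps $G$ into $G$, and so does its inverse, hence it maps $G$ onto $G$.

**Step 1: (1)$\Leftrightarrow$(2).** *We translate (C).* By (2) and (6), the premises say $v(p)\in G$, $e\le v(r)$ and $v(r)\le v(p)$; the conclusion says $v(r)\in G$. So (C) is valid over $*$ if and only if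
$$e\le x\le g\in G\ \text{ implies }\ x\in G. \tag{7}$$
If $G$ is convex, (7) holds because $e,g\in G$. Conversely, assume (7) and let $g_1\le x\le g_2$ with $g_1,g_2\in G$. Multiplying by $g_1^{-1}$ gives $e\le xg_1^{-1}\le g_2g_1^{-1}\in G$. By (7), $xg_1^{-1}\in G$, hence $x=(xg_1^{-1})g_1\in G$.

**Step 2: (3)$\Rightarrow$(2).** A one-point set and an interval are convex.

**Step 3: (2)$\Rightarrow$(3), archimedean property.** *We prepare for Hölder's theorem: every archimedean linearly ordered group is isomorphic, as an ordered group, to a subgroup of $(\mathbb R,+)$.* Let $G\ne\{e\}$ be convex. Suppose $e<a$ and $a^n<b$ for all $n$, with $a,b\in G$. Put $s=\sup_na^n$, taken in $[0,1]$. Then $s\in[e,b]$, so $s\in G$ by convexity. By Step 0, $as=\sup_na^{n+1}$, and this is $s$ because $(a^n)$ is increasing. Cancelling $s\in G$ gives $a=e$, a contradiction. So $G$ is archimedean.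

**Step 4: (2)$\Rightarrow$(3), identification with $\mathbb R$.** *We show that the subgroup given by Hölder's theorem is all of $\mathbb R$.* A nontrivial linearly ordered group has no greatest and no least element: if $a>e$, then $ga>g>ga^{-1}$ for every $g$. So the convex set $G\subseteq[0,1]$ is an open interval. Hence its order is dense and Dedekind complete. Let $H$ be a subgroup of $(\mathbb R,+)$ isomorphic to $G$. It is nontrivial and densely ordered, so it is not cyclic; a nontrivial subgroup of $\mathbb R$ is cyclic or dense, so $H$ is dense in $\mathbb R$. Let $\rho\in\mathbb R$. The set $\{g\in H:g<\rho\}$ is nonempty and bounded above in $H$, so it has a supremum $\sigma$ in $H$. If $\sigma<\rho$, density gives $h\in H$ with $\sigma<h<\rho$, so $\sigma$ is not an upper bound. If $\sigma>\rho$, density gives $h\in H$ with $\rho<h<\sigma$, a smaller upper bound. So $\rho=\sigma\in H$, and $H=\mathbb R$. This proves (i).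

**Step 5: part (ii).** *We show that a definable $G$ is convex, by letting $G$ permute its own components.* A uninorm definable in $\mathrm{L}\Pi_{\frac12}$ is semialgebraic (proof of Lemma 2), so it is definable in the real field, which is o-minimal. Let $*$ be definable in an o-minimal expansion of $(\mathbb R,<)$. Then $G=\{x\in[0,1]:\exists x'\in[0,1]\ xx'=e\}$ is definable, so it is a finite union of points and intervals, and it has finitely many maximal convex subsets $C_1<\dots<C_k$. Let $g\in G$. The map $x\mapsto gx$ is an order automorphism of $[0,1]$ that maps $G$ onto $G$. So it maps maximal convex subsets of $G$ to maximal convex subsets of $G$, and permutes $C_1,\dots,C_k$ preserving their order. An order-preserving permutation of a finite chain is the identity, so it fixes each $C_i$. Let $C_i$ be the one that contains $e$. Then $g=ge\in C_i$. Since $g\in G$ was arbitrary, $G=C_i$ is convex.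

**Step 6: part (iii).** *The elements of Section 4 serve again.* In $\mathbf U_0$ take $v(p)=(1,0)$ and $v(r)=(0,\infty)$. Then $p\,\&\,\neg p$ has value $e$, and $e\le v(r)\le v(p)$, so all premises have value $\ge e$. But $v(\neg r)=(-1,\infty)$, and $r\,\&\,\neg r$ has value $(0,\infty)*(-1,\infty)=(-1,\infty)<e$, so the conclusion has value $<e$. By soundness (C) is not derivable in $\mathrm{UL}$. $\blacksquare$

By soundness, whatever $\mathrm{UL}$ derives also holds in the standard UL-algebras whose uninorm is definable in $\mathrm{L}\Pi_{\frac12}$. So the finite consequence relation of these algebras is strictly stronger than $\vdash_{\mathrm{UL}}$ by Theorem 3, and their set of theorems is strictly larger than that of $\mathrm{UL}$ by Theorem 1.
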